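# A space that satisfies Grothendieck's theorem and does not have cotype 2

Scalars are real, except where complex scalars are mentioned explicitly (the end of Section 1 and Section 11). All operators are bounded and linear, between Banach spaces. We write $|\cdot|$ and $\langle\cdot,\cdot\rangle$ for the Euclidean norm and inner product, $[N]=\{1,\dots,N\}$, and $\varepsilon_i$ for independent signs equal to $\pm1$ with probability $\tfrac12$. The letters $g_i$ denote independent standard Gaussians unless we say otherwise.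

## 1. Operators from cubes, and why $\ell_q^n$ with $q>2$ does not fit into a GT space

**Definition (summing operators).** For $y_1,\dots,y_m$ in a Banach space $Y$, the weak $\ell_r$-norm is $\sup_{\|y^*\|\le1}(\sum_i|y^*(y_i)|^r)^{1/r}$. An operator $v:Y\to Z$ is $r$-summing if there is $C$ such that $(\sum\|vy_i\|^r)^{1/r}\le C$ for all finite families of weak $\ell_r$-norm at most $1$. The least such $C$ is $\pi_r(v)$.

For example, the identity of $\ell_2$ is not 1-summing: for $e_1,\dots,e_m$ the sum of norms is $m$, while the weak $\ell_1$-norm is $\sup_{|a|\le1}\sum_{i\le m}|a_i|=\sqrt m$.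

**Definition (GT space).** $Y$ is a GT space if every operator $Y\to\ell_2$ is 1-summing.

Grothendieck's theorem says that $L_1$ spaces are GT spaces. The example above shows that $\ell_2$ is not. There are GT spaces which are not $L_1$ spaces, for instance $L_1(\mathbb T)/H^1$, or the quotient of an $L_1$ space by a subspace isomorphic to a Hilbert space.

**Definition (cotype).** For $2\le q<\infty$, $Y$ has cotype $q$ if there is $C$ with $(\sum\|y_i\|^q)^{1/q}\le C(\mathbb E\|\sum\varepsilon_iy_i\|^2)^{1/2}$ for all finite families. The cotype-2 constant of $Y$ on $N$ vectors is the least $C$ that works for $q=2$ and all families of $N$ vectors.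

Hilbert space has cotype 2 with constant $1$, by the parallelogram identity. The space $\ell_q$ with $q>2$ does not: for $e_1,\dots,e_n$ the left side (with exponent 2) is $n^{1/2}$ and the right side is $Cn^{1/q}$.

The paper "Multiple summing operators on $C(K)$ spaces" is the source of the following problem, in which it is recalled that all the known examples of GT spaces have cotype 2: *must every GT space have cotype 2?*

The easy case is the one where the failure of cotype 2 is visible on copies of $\ell_q^n$ with $q>2$. There the answer is clean: no such space is GT. The proof tests the GT property on operators from the cube $\ell_\infty^M$.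

**Lemma 1.** If $Y$ is a GT space, there is $C$ such that for all $M$ and all $b:\ell_\infty^M\to Y$,
$$\pi_2(b)\le C\|b\|.\tag{1}$$
Consequently every bounded $b:c_0\to Y$ is 2-summing.

*Proof.* The 1-summing operators $Y\to\ell_2$ form a Banach space under $\pi_1$. The identity from it to the space of all bounded operators is continuous, and it is a bijection because $Y$ is GT. By the open mapping theorem there is $C$ with $\pi_1(u)\le C\|u\|$ for all $u:Y\to\ell_2$.

Let $f_1,\dots,f_m\in\ell_\infty^M$ have weak $\ell_2$-norm at most $1$. Since the extreme points of the unit ball of $\ell_1^M$ are unimodular multiples of coordinate evaluations, this means $\sum_j|f_j(k)|^2\le1$ for each $k$. Choose norm-one $y_j^*$ with $y_j^*(bf_j)=\|bf_j\|$ and numbers $\beta_j\ge0$ with $\sum\beta_j^2=1$, and put $u(y)=\sum_j\beta_jy_j^*(y)e_j$. Then $|u(y)|^2=\sum\beta_j^2|y_j^*(y)|^2\le\|y\|^2$, so $\|u\|\le1$. Writing $f_j=\sum_kf_j(k)e_k$,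
$$\sum_j\beta_j\|bf_j\|=\sum_j\langle ubf_j,e_j\rangle=\sum_k\sum_jf_j(k)\langle ube_k,e_j\rangle\le\sum_k|ube_k|\le C\sup_{\|y^*\|\le1}\sum_k|y^*(be_k)|\le C\|b\|.$$
The first inequality is Cauchy–Schwarz in $j$; the last holds because $\sum_k|y^*(be_k)|=\|b^*y^*\|_{\ell_1^M}$. The supremum over $\beta$ gives (1).

If $b:c_0\to Y$ and $f_1,\dots,f_m\in c_0$ have weak $\ell_2$-norm at most $1$, truncate all $f_j$ to the first $M$ coordinates. The weak norm does not increase, (1) applies to $b|_{\ell_\infty^M}$, and $M\to\infty$ gives $(\sum\|bf_j\|^2)^{1/2}\le C\|b\|$. $\square$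

**Proposition 2.** Let $2<q\le\infty$ and let $Y$ be a GT space. There is no $\lambda$ such that for every $n$ there is $J:\ell_q^n\to Y$ with $\|x\|\le\|Jx\|\le\lambda\|x\|$.

*Proof.* Since $\|x\|_q\le n^{1/q}\|x\|_\infty$, the operator $b=n^{-1/q}J:\ell_\infty^n\to Y$ has $\|b\|\le\lambda$. The unit vectors have weak $\ell_2$-norm $1$ in $\ell_\infty^n$, and $\|be_i\|\ge n^{-1/q}$. So $n^{1/2-1/q}\le\pi_2(b)\le C\lambda$ for all $n$, which is false. $\square$

**Theorem 3.** If $Y$ is a GT space, then every bounded $b:c_0\to Y$ is 2-summing, and $Y$ has cotype $q$ for every $q>2$.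

*Proof.* The first part is Lemma 1. For the second let $\dim Y=\infty$ (finite-dimensional spaces have cotype 2), and let $q_Y\ge2$ be the infimum of the $q$ such that $Y$ has cotype $q$, with $q_Y=\infty$ if there are none. The Maurey–Pisier theorem (Studia Math. 58 (1976)) states that for every $n$ and $\varepsilon>0$, $Y$ contains a subspace $(1+\varepsilon)$-isomorphic to $\ell_{q_Y}^n$. By Proposition 2, $q_Y=2$. Since cotype $q'$ implies cotype $q$ for $q>q'$, $Y$ has cotype $q$ for all $q>2$. $\square$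

Lemma 1 and Theorem 3 are valid for complex scalars too. The proof of Lemma 1 was written so that it covers both. In Theorem 3 one may apply the Maurey–Pisier theorem to the underlying real space, since cotype involves only real signs. The real-linear $b$ of Proposition 2 is then extended to complex $\ell_\infty^n$ by $b(f+ig)=bf+ibg$, of norm at most $2\lambda$, and the contradiction is the same.

**What changes in general.** A space may fail cotype 2 and still have cotype $q$ for all $q>2$. Then there are no copies of $\ell_q^n$ to test, and the cotype-2 constant on $N$ vectors is at most $N^{1/2-1/q}$ times the cotype-$q$ constant, by Hölder, hence $O(N^\epsilon)$ for every $\epsilon>0$. A counterexample has to live in this window. It exists.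

## 2. The theorems, and traces through $L_1$

**Theorem 4.** There is a separable GT space which does not have cotype 2. Moreover, for each $p\in(2,\infty)$ there are a separable GT space $Y$, a constant $c>0$ and infinitely many $N$ such that the cotype-2 constant of $Y$ on $N$ vectors is at least $c(\log\log N)^{1/2-1/p}$.

**Theorem 5.** Let $E$ be a separable Banach space for which there is $C$ with $\pi_2(v)\le C\pi_4(v)$ for all $m$ and all $v:\ell_2^m\to E$. Then $E$ embeds isometrically into a separable GT space.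

So the answer to the question is no, and by Theorem 4 the range $q>2$ in Theorem 3 is sharp.

Cotype 2 passes to subspaces. So the plan is to start with a space $E$ without cotype 2 and enlarge it to a GT space. How does one force an operator $u:Y\to\ell_2$, $\|u\|\le1$, to be 1-summing? Take $y_1,\dots,y_m\in Y$ with $\max_\pm\|\sum\pm y_i\|\le1$; this maximum is the weak $\ell_1$-norm. Then $be_i=y_i$ defines $b:\ell_\infty^m\to Y$ with $\|b\|\le1$. With unit vectors $a_i$ such that $\langle uy_i,a_i\rangle=|uy_i|$, the map $ah=(\langle h,a_i\rangle)_i$ from a finite-dimensional Hilbert space into $\ell_\infty^m$ has norm at most $1$, and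
$$\sum|uy_i|=\mathrm{tr}(uv),\qquad v=ba,\quad vh=\sum\langle h,a_i\rangle y_i.$$
So two things suffice: a bound $\pi_2(b)\le C'\|b\|$ for operators from cubes, which gives $\pi_2(v)\le C'$, and a bound $|\mathrm{tr}(uv)|\le\mathrm{const}\cdot\|u\|$ whenever $\pi_2(v)\le1$. The second can be forced by enlarging $Y$, because traces are easy to bound when $v$ passes through $L_1$ (Section 5). One operator $v$ is repaired at a time, and infinitely many steps are needed. Throughout, the bound for cubes must be kept with one fixed constant.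

A sensible first attempt keeps cotype 2 along the way: if $E$ has cotype 2, the cubes are under control. But then $E$ is useless for us. We need a property weaker than cotype 2 that controls cubes and survives the enlargement with the same constant.

We use the following textbook facts. *Pietsch's theorem*: if $\pi_r(v)<\infty$, there is a probability $\mu$ on the unit ball of $Y^*$ with $\|vy\|^r\le\pi_r(v)^r\int|y^*(y)|^rd\mu(y^*)$; on $\ell_\infty^M$ one can take $\mu$ on the $M$ coordinate evaluations. *Ideal property*: $\pi_r(avb)\le\|a\|\pi_r(v)\|b\|$, and $\pi_r(v)$ does not change if the target is enlarged isometrically. Finite-rank operators are $r$-summing.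

## 3. Admissible systems and property (Q)

**Definition (admissible system).** Random variables $\xi_1,\dots,\xi_m$ form an admissible system if $\mathbb E\xi_i\xi_j=\delta_{ij}$ and $\|\sum h_j\xi_j\|_4\le3|h|$ for all $h\in\mathbb R^m$.

Since $\frac12=\frac13\cdot1+\frac23\cdot\frac14$, Hölder gives $\|f\|_2\le\|f\|_1^{1/3}\|f\|_4^{2/3}$. With $f=\sum h_j\xi_j$ this reads $|h|^3\le\|f\|_1\cdot9|h|^2$, so
$$\tfrac19|h|\le\Big\|\sum h_j\xi_j\Big\|_1\le\Big\|\sum h_j\xi_j\Big\|_2=|h|.\tag{2}$$
Independent Gaussians $g_j$ are admissible because $3^{1/4}\le3$. So are independent signs, since $\mathbb E(\sum h_j\varepsilon_j)^4=3|h|^4-2\sum h_j^4$. The system $\xi=\sqrt m\,\varepsilon_1e_i$ with $i$ uniform in $[m]$ has the right covariance, but $\|\xi_1\|_4=m^{1/4}$, so it is not admissible for $m>81$.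

**Definition (property (Q)).** $E$ has $(Q_C)$ if for all $m$ and $y_1,\dots,y_m\in E$ there is an admissible system $\xi$, allowed to depend on the $y_j$, with $(\sum\|y_j\|^2)^{1/2}\le C\,\mathbb E\|\sum\xi_jy_j\|$. It has (Q) if it has $(Q_C)$ for some $C$.

The fourth moment condition is what gives this content. Without it, put $a=(\sum\|y_j\|^2)^{1/2}$ and let $\xi=p_j^{-1/2}\varepsilon_1e_j$ with probability $p_j=\|y_j\|^2/a^2$ (nonzero $y_j$): the covariance is the identity, $\mathbb E\|\sum\xi_jy_j\|=\sum p_j^{1/2}\|y_j\|=a$, and every space would qualify.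

Two Gaussian facts will be used twice. First,
$$\mathbb E\Big\|\sum\varepsilon_jy_j\Big\|^2\le\tfrac\pi2\,\mathbb E\Big\|\sum g_jy_j\Big\|^2,\tag{3}$$
because $(g_j)$ is distributed as $(\varepsilon_j|g_j|)$ with independent factors, $\mathbb E|g_j|=\sqrt{2/\pi}$, and Jensen's inequality applies conditionally on the signs. Second,
$$\mathbb E\Big\|\sum g_jy_j\Big\|^2\le\big(1+\tfrac\pi2\big)\Big(\mathbb E\Big\|\sum g_jy_j\Big\|\Big)^2.\tag{4}$$
Indeed let $\varsigma=\sup_{\|y^*\|\le1}(\sum y^*(y_j)^2)^{1/2}$, which is the Lipschitz constant of $g\mapsto\|\sum g_jy_j\|$. The Gaussian Poincaré inequality gives $\mathrm{Var}\|\sum g_jy_j\|\le\varsigma^2$, and $\mathbb E\|\sum g_jy_j\|\ge\sup_{y^*}\mathbb E|\sum g_jy^*(y_j)|=\sqrt{2/\pi}\,\varsigma$.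

By (3) and (4), cotype 2 implies (Q), with Gaussian systems for all families. The gain in (Q) is that $\xi$ may be chosen after the $y_j$.

**Lemma 6.** If $\|\sum h_j\xi_j\|_4\le B|h|$ for all $h$, with $B>0$, there is an admissible system $\xi'$ with $\mathbb E\|\sum\xi_j'y_j\|\ge B^{-1}\mathbb E\|\sum\xi_jy_j\|$ for all $y_1,\dots,y_m$ in any Banach space.

*Proof.* We have $B^{-2}\mathbb E\langle\xi,h\rangle^2\le|h|^2$, so $I-B^{-2}\mathbb E\xi\xi^T\ge0$. Let $G$ be a centered Gaussian vector with this covariance, independent of $\xi$, and $\xi'=\xi/B+G$. Then $\mathbb E\xi'\xi'^T=I$ and $\|\langle\xi',h\rangle\|_4\le(1+3^{1/4})|h|\le3|h|$. Conditioning on $\xi$ and using Jensen's inequality for $G$ gives the last claim. $\square$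

**Lemma 7.** If $\pi_2(v)\le C\pi_4(v)$ for all $m$ and all $v:\ell_2^m\to E$, then $E$ has $(Q_{2C})$.

*Proof.* Given $y_1,\dots,y_m$, let $ve_j=y_j$. If $v=0$ any system works. Otherwise choose $h_1,\dots,h_l\in\mathbb R^m$ with $\sup_{|a|\le1}\sum\langle h_i,a\rangle^4\le1$, $(\sum\|vh_i\|^4)^{1/4}\ge\frac12\pi_4(v)$ and, discarding useless vectors, all $vh_i\ne0$. Put $p_i=\|vh_i\|^4/\sum_k\|vh_k\|^4$ and let $\xi=p_i^{-1/4}h_i$ with probability $p_i$. Then $\mathbb E\langle\xi,a\rangle^4=\sum\langle h_i,a\rangle^4\le|a|^4$, and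
$$\mathbb E\Big\|\sum\xi_jy_j\Big\|=\sum p_i^{3/4}\|vh_i\|=\Big(\sum\|vh_i\|^4\Big)^{1/4}\ge\tfrac12\pi_4(v)\ge\tfrac1{2C}\pi_2(v)\ge\tfrac1{2C}\Big(\sum\|y_j\|^2\Big)^{1/2},$$
where the last step tests $v$ on the orthonormal basis. Apply Lemma 6 with $B=1$. $\square$

**Lemma 8.** If $E$ has $(Q_C)$, every $b:\ell_\infty^M\to E$ satisfies $\pi_2(b)\le36C^2\|b\|$.

*Proof.* Let $f_1,\dots,f_m\in\ell_\infty^M$ with $\sum_i|f_i(k)|^2\le1$ for each $k$, let $\xi$ be the system given by $(Q_C)$ for $bf_1,\dots,bf_m$, and let $\phi=\sum\xi_if_i$, a random element of $\ell_\infty^M$. Admissibility gives $\mathbb E|\phi(k)|^4\le81$ for each $k$. Fix $R>0$ and split $\phi=\phi'+\phi''$ with $\phi'(k)=\phi(k)1_{|\phi(k)|\le R}$. Then $\|b\phi'\|\le R\|b\|$. Pietsch's theorem gives a probability $\mu$ on $[M]$ with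
$$\mathbb E\|b\phi''\|\le\pi_2(b)\Big(\sum_k\mu_k\mathbb E|\phi''(k)|^2\Big)^{1/2}\le\frac{9\pi_2(b)}R,$$
because $|\phi''|^2\le|\phi|^4/R^2$. Hence $(\sum\|bf_i\|^2)^{1/2}\le C(R\|b\|+9\pi_2(b)/R)$. With $R=18C$ and the supremum over $(f_i)$, $\pi_2(b)\le18C^2\|b\|+\frac12\pi_2(b)$. Since $\pi_2(b)<\infty$, the claim follows. $\square$

Example: since $\mathrm{id}:\ell_\infty^M\to\ell_\infty^M$ has $\pi_2\ge\sqrt M$, Lemma 8 shows that $c_0$ fails (Q).

## 4. Lifting from $L_1/S$ with a lift chosen before the system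

The enlargement in Section 5 will have $L_1/S$ as a quotient, where $S\subset L_1$ is spanned by Gaussians. To prove $(Q_C)$ for it we must lift vectors $z_j\in L_1/S$ to functions $\varphi_j\in L_1$ whose random sums are controlled by those of the $z_j$. The order of choices is delicate: the system $\xi$ will be taken from $E$ for certain vectors that depend on the lift. So the lift must be fixed first and work for *all* admissible systems. The remedy is to minimize a quantity in which $\xi$ does not occur.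

**Lemma 9.** There is an absolute constant $K\ge1$ such that the following holds. Let $(X,\mu)$ be a probability space, $\gamma=(\gamma_1,\dots,\gamma_r)$ i.i.d. standard Gaussians on it, $S=\mathrm{span}(\gamma_k)\subset L_1(\mu)$, and $z_1,\dots,z_m\in L_1(\mu)/S$. Let $\rho$ be the minimum of $\int|\varphi|\,d\mu$ over all $\varphi=(\varphi_j)\in L_1(\mu;\mathbb R^m)$ with $\varphi_j\in z_j$ for all $j$. Then $\rho\le K\,\mathbb E\|\sum\xi_jz_j\|_{L_1/S}$ for every admissible system $\xi$.

The minimum is attained: the competitors are $\varphi^0-A\gamma$ with $A$ an $m\times r$ matrix. The function $A\mapsto\int|A\gamma|$ is a norm on matrices because the $\gamma_k$ are linearly independent, so $A\mapsto\int|\varphi^0-A\gamma|$ is continuous and tends to $\infty$ with $|A|$.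

The idea of the proof: if $\mathbb E\|\sum\xi_jz_j\|$ is small, then $\langle\xi(\omega),f(x)\rangle\approx-\langle\gamma(x),k(\omega)\rangle$ in $L_1(P\times\mu)$ for a minimal lift $f$ and some coefficients $k(\omega)$. Truncation and the fourth moments improve the smallness from $L_1$ to $L_{4/3}$. There the orthogonal projection onto the span of $\gamma$ is bounded, so $\langle\xi,f\rangle$ is close to its projection, which has the form $\langle\xi,A\gamma\rangle$ with a *deterministic* matrix $A$. Hence $f\approx A\gamma$, against minimality.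

*Proof.* If $\rho=0$ there is nothing to prove. Otherwise rescale so that $\rho=1$, and let $f$ be a minimizer: $\int|f|=1$ and
$$\int|f-A\gamma|\,d\mu\ge1\quad\text{for every }m\times r\text{ matrix }A.\tag{5}$$
Let $\xi$ be defined on $(\Omega,P)$ and let $\varepsilon>0$.

**Choosing near-optimal coefficients measurably.** Let $k(\omega)$ be the first element of a fixed enumeration of $\mathbb Q^r$ with $\|\langle\xi(\omega),f\rangle+\langle\gamma,k(\omega)\rangle\|_{L_1(\mu)}\le\|\sum\xi_j(\omega)z_j\|+\varepsilon$. It exists by definition of the quotient norm and density of $\mathbb Q^r$. For each fixed value of $k$ both sides are continuous in $\xi(\omega)$, so $k$ is measurable. Put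
$$\Phi(\omega,x)=\langle\xi(\omega),f(x)\rangle+\langle\gamma(x),k(\omega)\rangle,\qquad\delta:=\iint|\Phi|\le\mathbb E\Big\|\sum\xi_jz_j\Big\|+\varepsilon.$$
It suffices to show $\delta\ge\delta_0$ with an absolute $\delta_0\in(0,1]$; then $\varepsilon\to0$ and $K=1/\delta_0$. Assume $\delta\le1$. We use $\frac12|a|\le\|\langle\gamma,a\rangle\|_1\le|a|$ and $\|\langle\gamma,a\rangle\|_4\le2|a|$.

**Step 1: the coefficients are integrable.** By (2), $\iint|\langle\xi,f\rangle|\le\int|f|=1$. Hence $\int|k|\,dP\le2\iint|\langle\gamma,k\rangle|\le2(\delta+1)\le4$.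

**Step 2: the large values of $f$ carry little mass.** Let $M\ge1$ and $A_M=\{|f|>M\}$, so $\mu(A_M)\le1/M$; put $f_1=f1_{A_M^c}$, $f_2=f1_{A_M}$. By (2), then by Hölder on $A_M$ with exponents $\frac43,4$ and Step 1,
$$\tfrac19\int|f_2|\le\int_\Omega\int_{A_M}|\langle\xi,f\rangle|\le\delta+\int_\Omega\int_{A_M}|\langle\gamma,k\rangle|\le\delta+M^{-3/4}\cdot2\cdot4,$$
so $\int|f_2|\le9\delta+72M^{-3/4}$.

**Step 3: the large values of $k$ carry little mass.** Let $B_M=\{|k|>M\}$, so $P(B_M)\le4/M$; put $k_1=k1_{B_M^c}$, $k_2=k1_{B_M}$. In the same way, now using $\|\langle\xi,f(x)\rangle\|_4\le3|f(x)|$ and $\int|f|=1$,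
$$\tfrac12\int|k_2|\le\delta+\int_X\int_{B_M}|\langle\xi,f\rangle|\le\delta+3(4/M)^{3/4},$$
and since $6\cdot4^{3/4}\le18$ we get $\int|k_2|\le2\delta+18M^{-3/4}$.

**Step 4: from $L_1$ to $L_{4/3}$.** Let $\Phi_1=\langle\xi,f_1\rangle+\langle\gamma,k_1\rangle$. By Steps 2 and 3,
$$\|\Phi_1\|_1\le\delta+\int|f_2|+\int|k_2|\le12\delta+90M^{-3/4}.$$
Since $\int|f_1|^4\le M^3$ and $\int|k_1|^4\le4M^3$,
$$\|\Phi_1\|_4\le3\Big(\int|f_1|^4\Big)^{1/4}+2\Big(\int|k_1|^4\Big)^{1/4}\le3M^{3/4}+2(4M^3)^{1/4}\le6M^{3/4}.$$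
As $\frac34=\frac23\cdot1+\frac13\cdot\frac14$, Hölder gives
$$\|\Phi_1\|_{4/3}\le\|\Phi_1\|_1^{2/3}\|\Phi_1\|_4^{1/3}\le6^{1/3}M^{1/4}(12\delta+90M^{-3/4})^{2/3}.$$

**Step 5: projecting away the Gaussians.** For $g\in L_{4/3}(\mu)$ let $P_\gamma g=\sum_k(\int g\gamma_k)\gamma_k$. Then
$$\|P_\gamma g\|_1\le\|P_\gamma g\|_2=\sup_{|a|\le1}\Big|\int g\langle\gamma,a\rangle\Big|\le2\|g\|_{4/3},$$
so $\|(I-P_\gamma)g\|_1\le3\|g\|_{4/3}$. Apply this to $\Phi_1(\omega,\cdot)$, which is in $L_{4/3}$ because $f_1$ is bounded. The term $\langle\gamma,k_1\rangle$ is annihilated, and $(I-P_\gamma)\Phi_1=\langle\xi,f_1-A\gamma\rangle$ with $A=\int f_1\gamma^T\,d\mu$, which does not depend on $\omega$. Integrate over $\omega$, use (2) on the left and $\int_\Omega\|\Phi_1(\omega,\cdot)\|_{4/3}dP\le\|\Phi_1\|_{4/3}$ on the right: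
$$\tfrac19\int|f_1-A\gamma|\,d\mu\le3\|\Phi_1\|_{4/3}.$$

**Step 6: contradiction with minimality.** By (5) and Steps 2, 4, 5,
$$1\le\int|f-A\gamma|\le\int|f_2|+\int|f_1-A\gamma|\le9\delta+72M^{-3/4}+27\cdot6^{1/3}M^{1/4}(12\delta+90M^{-3/4})^{2/3}.$$
If $12\delta\le90M^{-3/4}$, the last two terms are at most $72M^{-3/4}+27\cdot6^{1/3}\cdot180^{2/3}M^{-1/4}$. Fix an absolute $M\ge1$ making this at most $\frac12$. If also $9\delta\le\frac14$, we get $1\le\frac34$. So $\delta\ge\delta_0:=\min(1/36,\,7.5M^{-3/4})$. $\square$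

## 5. Gluing $L_1$ to $E$ along Gaussians

Let $v:\ell_2^n\to E$ with $\pi_2(v)\le1$. Pietsch's theorem dominates $\|vh\|$ by $|Dh|$ with a Hilbert–Schmidt operator $D$, and $|Dh|$ is, up to a factor, the $L_1$-norm of the Gaussian variable $\langle Dh,\gamma\rangle$. So we glue $L_1$ to $E$ by identifying this Gaussian variable with a small multiple of $vh$. Then $v$ factors through $L_1$, where traces are easy to bound.

The danger is the constant in $(Q_C)$. Denote by $\psi_j\in E$ the difference between $y_j$ and its lift $\varphi_j$. The crude bounds $\|\sum\xi_j\psi_j\|\le\|\sum\xi_jy_j\|+\|\sum\xi_j\varphi_j\|_1$ and $\mathbb E\|\sum\xi_j\varphi_j\|_1\le K\mathbb E\|\sum\xi_jy_j\|$ lead from $(Q_C)$ to $(Q_{C(1+K)+K})$, and after infinitely many steps nothing is left. The way out is to glue with a small multiple: fix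
$$\theta=\frac1{2(1+K)}.$$
This worsens the trace bound by the factor $\theta^{-1}$, but only once per operator $v$, and it makes the constant $C$ reproduce itself exactly.

**Lemma 10.** Let $C\ge2K$, let $E$ have $(Q_C)$, and let $v:\ell_2^n\to E$ have $\pi_2(v)\le1$. There is a Banach space $Y_1\supset E$ (isometrically), separable if $E$ is, having $(Q_C)$ with the same $C$, such that
$$|\mathrm{tr}(uv)|\le\theta^{-1}\sqrt{\pi/2}\,\|u\|\quad\text{for all }u:Y_1\to\ell_2^n.\tag{6}$$

*Proof.* If $v=0$ take $Y_1=E$. Let $v\ne0$.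

**Construction of $Y_1$.** Pietsch's theorem gives a probability $\mu$ on the unit ball of $\mathbb R^n$ with $\|vh\|^2\le\int\langle h,a\rangle^2d\mu(a)=|Dh|^2$, where $D=(\int a\otimes a\,d\mu)^{1/2}$ and $\|D\|_{HS}^2=\int|a|^2d\mu\le1$. Let $L_1=L_1(\gamma_n)$ be $L_1$ of $\mathbb R^n$ with the standard Gaussian measure $\gamma_n$, let $\gamma$ be the identity of $\mathbb R^n$, and
$$w:\ell_2^n\to L_1,\qquad wh=\sqrt{\pi/2}\,\langle Dh,\gamma\rangle,\qquad\|wh\|_1=|Dh|.$$
The space $S=w(\ell_2^n)$ is spanned by the i.i.d. standard Gaussians $\langle d_k,\gamma\rangle$, with $(d_k)$ an orthonormal basis of the range of $D$. Let $T:S\to E$, $T(wh)=\theta vh$. Since $\|vh\|\le\|wh\|_1$, $T$ is well defined and $\|T\|\le\theta$. Let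
$$Y_1=(L_1\oplus_1E)/\{(s,-Ts):s\in S\}.$$
For $x\in E$, $\|s\|+\|x-Ts\|\ge\|s\|+\|x\|-\theta\|s\|\ge\|x\|$, so $x\mapsto[(0,x)]$ is isometric and we regard $E\subset Y_1$. The map $[(f,x)]\mapsto f+S$ is a contraction $Y_1\to L_1/S$. Its kernel is $E$, because $[(s,x)]=[(0,x+Ts)]$ for $s\in S$.

A small example: $E=\mathbb R$, $n=1$, $v=\mathrm{id}$. Then $D=1$, $S=\mathbb R\gamma$, and $Y_1$ is $L_1(\gamma_1)$ with the new norm $\inf_t\big(\|f-t\sqrt{\pi/2}\,\gamma\|_1+\theta|t|\big)$: the norm-one function $\sqrt{\pi/2}\,\gamma$ has been identified with $\theta\in\mathbb R$.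

**Trace estimate.** Let $I:L_1\to Y_1$, $If=[(f,0)]$, a contraction. Since $[(wh,0)]=[(0,\theta vh)]$, we have $v=\theta^{-1}Iw$ as operators into $Y_1$. Write $(wh)(x)=\langle h,\beta(x)\rangle$ with $\beta=\sqrt{\pi/2}\,D\gamma$ and coordinates $\beta_j=we_j$. For $R:L_1\to\ell_2^n$ we have $\mathrm{tr}(Rw)=\sum_j\langle R\beta_j,e_j\rangle$, and we claim
$$\Big|\sum_j\langle R\beta_j,e_j\rangle\Big|\le\|R\|\int|\beta|\,d\gamma_n.\tag{7}$$
For simple $\beta=\sum_i1_{A_i}b_i$ with disjoint $A_i$, the left side is $|\sum_i\langle R1_{A_i},b_i\rangle|\le\|R\|\sum_i\gamma_n(A_i)|b_i|$, which is the right side. Both sides are continuous in $\beta\in L_1(\gamma_n;\mathbb R^n)$, so (7) holds in general. Finally $\int|\beta|\le\sqrt{\pi/2}\,(\int|D\gamma|^2)^{1/2}=\sqrt{\pi/2}\,\|D\|_{HS}\le\sqrt{\pi/2}$. With $R=uI$ this gives (6).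

**Property $(Q_C)$.** Let $y_1,\dots,y_m\in Y_1$ have images $z_j\in L_1/S$. Take the minimal lift $\varphi$ of Lemma 9 and put $\psi_j=y_j-[(\varphi_j,0)]$. The image of $\psi_j$ in $L_1/S$ is $0$, so $\psi_j\in E$. *Now* let $\xi$ be the admissible system given by $(Q_C)$ in $E$ for $(\psi_j)$; Lemma 9 applies to it, whatever it is. For fixed $\omega$ write $\xi\varphi=\sum\xi_j\varphi_j$ and $\xi\psi=\sum\xi_j\psi_j$. By definition of the norm,
$$\Big\|\sum\xi_jy_j\Big\|=\inf_{s\in S}\big(\|\xi\varphi+s\|_1+\|\xi\psi-Ts\|\big).$$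
Since $\|Ts\|\le\theta\|s\|\le\theta(\|\xi\varphi+s\|_1+\|\xi\varphi\|_1)$ and $\|\xi\varphi+s\|_1\ge\|\sum\xi_jz_j\|$,
$$\Big\|\sum\xi_jy_j\Big\|\ge\|\xi\psi\|+(1-\theta)\Big\|\sum\xi_jz_j\Big\|-\theta\|\xi\varphi\|_1.\tag{8}$$
By (2) and Lemma 9, $\mathbb E\|\xi\varphi\|_1\le\int|\varphi|\le K\,\mathbb E\|\sum\xi_jz_j\|$. Take expectations in (8); as $\theta(1+K)=\frac12$,
$$\mathbb E\Big\|\sum\xi_jy_j\Big\|\ge\mathbb E\|\xi\psi\|+\tfrac12\mathbb E\Big\|\sum\xi_jz_j\Big\|.\tag{9}$$
Minkowski's inequality gives $(\sum\|\varphi_j\|_1^2)^{1/2}\le\int|\varphi|$. Since $\|y_j\|\le\|\psi_j\|+\|\varphi_j\|_1$,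
$$\Big(\sum\|y_j\|^2\Big)^{1/2}\le\Big(\sum\|\psi_j\|^2\Big)^{1/2}+\int|\varphi|\le C\,\mathbb E\|\xi\psi\|+K\,\mathbb E\Big\|\sum\xi_jz_j\Big\|\le C\,\mathbb E\Big\|\sum\xi_jy_j\Big\|,$$
the last step by (9) and $K\le C/2$. $\square$

## 6. Spaces with (Q) embed into GT spaces

**Proposition 11.** Every separable $E$ with some $(Q_{C_0})$ embeds isometrically into a separable GT space.

*Proof.* **Building the chain.** Let $C=\max(C_0,2K)$ and $E_0=E$, which has $(Q_C)$. We build $E_0\subset E_1\subset\cdots$ isometrically, all separable with $(Q_C)$. Once $E_k$ is defined, let $\mathcal V_k$ be a countable set of operators that contains, for each $n$, an operator-norm dense subset of $\{v:\ell_2^n\to E_k,\ \pi_2(v)\le1\}$ and consists of such operators. It exists because the operators $\ell_2^n\to E_k$ form a separable metric space. Enumerate each $\mathcal V_k$ as $v_{k,0},v_{k,1},\dots$ (with repetitions if needed), and list all pairs as $(k_l,j_l)_{l\ge0}$ with $k_l\le l$. At stage $l$ view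 $v_{k_l,j_l}$ as an operator into $E_l\supset E_{k_l}$; its $\pi_2$ is unchanged. Let $E_{l+1}$ be the space of Lemma 10 for it. Let $Y$ be the completion of $\bigcup E_k$. Restricting $u$ to $E_{l+1}$ and using (6),
$$|\mathrm{tr}(uv)|\le\theta^{-1}\sqrt{\pi/2}\,\|u\|\quad\text{for all }u:Y\to\ell_2^n,\ v\in\textstyle\bigcup_k\mathcal V_k\text{ with domain }\ell_2^n.\tag{10}$$

**The GT property.** Let $u:Y\to\ell_2$, $\|u\|\le1$. By density and homogeneity it suffices to bound $\sum|uy_i|$ when $y_1,\dots,y_m\in E_k$ for some $k$ and $\max_\pm\|\sum\pm y_i\|\le1$. The operator $b:\ell_\infty^m\to E_k$, $be_i=y_i$, has $\|b\|\le1$, so $\pi_2(b)\le C':=36C^2$ by Lemma 8. If all $uy_i=0$ we are done. Otherwise identify $\mathrm{span}(uy_i)$ with $\ell_2^M$, let $P$ be the orthogonal projection of $\ell_2$ onto it, and choose unit vectors $a_i\in\ell_2^M$ with $\langle uy_i,a_i\rangle=|uy_i|$. The map $a:\ell_2^M\to\ell_\infty^m$, $ah=(\langle h,a_i\rangle)_i$, has norm at most $1$. So $v=ba$, $vh=\sum\langle h,a_i\rangle y_i$,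 has $\pi_2(v)\le C'$, and $\mathrm{tr}(Puv)=\sum\langle uy_i,a_i\rangle=\sum|uy_i|$. For $\delta>0$ pick $v'\in\mathcal V_k$ with $\|v/C'-v'\|\le\delta$. The trace of an operator on $\ell_2^M$ is at most $M$ times its norm, so (10) for $Pu$ gives
$$\sum|uy_i|\le C'|\mathrm{tr}(Puv')|+C'M\delta\le C'\theta^{-1}\sqrt{\pi/2}+C'M\delta.$$
Let $\delta\to0$: $u$ is 1-summing with constant $C'\theta^{-1}\sqrt{\pi/2}$. $\square$

**Proof of Theorem 5.** By Lemma 7, $E$ has (Q). Apply Proposition 11. $\square$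

For Theorem 4 it remains to find a separable space with (Q) and without cotype 2.

## 7. Coherent sums over many levels against Gaussian sums

Suppose we have $L$ levels, and at each level $s$ vectors $u_s^1,\dots,u_s^N\in\mathbb R^{n_s}$ of length about $1$, with $N$ much larger than $n_s$. Let $x_i=(u_s^i)_s$. Its Euclidean norm is about $L^{1/2}$. If the norm also contains the functional with coefficient $L^{-1/p}$ in front of each $u_s^i$, for the same $i$ at all levels, this functional takes on $x_i$ the value about $L\cdot L^{-1/p}=L^{1-1/p}$, which is larger than $L^{1/2}$ because $p>2$. If such coherent functionals hardly see a Gaussian sum $\sum g_ix_i$, whose Euclidean norm is about $(NL)^{1/2}$, then cotype 2 fails by the factor $N^{1/2}L^{1-1/p}/(NL)^{1/2}=L^{1/2-1/p}$.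

This leads to functionals $x\mapsto\sum_s\langle G_s\eta^{(s)},x_s\rangle$, where $G_s$ has columns $u_s^i$, the coefficient vector at index $i$ is measured in $\ell_p$ over the levels, and different indices are combined in $\ell_2$. For the functionals to be nearly blind to Gaussian sums, we must restrict $\eta^{(s)}$ to be *$\kappa_s$-sparse*, meaning at most $\kappa_s$ nonzero coordinates. (The remark after Case 2 in Section 10 shows that without this restriction the construction cannot work.) Sparsity then makes (Q) the harder task, since a random combination of sparse vectors is not sparse.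

## 8. Gaussian matrices

For $L\ge1$ let $n_1=2^{32L}$, $n_{l+1}=n_l^{16}$ for $1\le l<L$, $N=n_L^6$, and $\kappa_l=n_l^{1/2}$, $r_l=n_l^{7/8}$, $m_l=n_l^6$. All are integers, as $n_l=2^{32L16^{l-1}}$. Since $N=2^{192L16^{L-1}}$,
$$\ln(10N)\le2.4+133.1\,L\,16^{L-1}\le135.5\,L\,16^{L-1}\le16^{2L}=n_1^{1/4},$$
where $135.5L\le16^{L+1}$ holds for $L=1$ and hence for all $L$ by induction. So
$$\kappa_l\ln(10N)\le n_l^{3/4}\le r_l.\tag{11}$$

**Lemma 12.** There exist $n_l\times N$ matrices $G_l$ with columns $u_l^i$ $(i\le N,\ l\le L)$ such that: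

- (G1) $|G_lc|\le2|c|$ for all $\kappa_l$-sparse $c$, and $|u_l^i|\ge\frac12$ for all $i$.
- (G2) For $r\in\{r_l,2r_l\}$ and every subspace $V\subset\mathbb R^{n_l}$ with $\dim V=r$ there is $\mathcal B\subset[N]$, $|\mathcal B|\le n_l^3$, with $|P_VG_lc|^2\le C_1\frac r{n_l}|c|^2$ for every $\kappa_l$-sparse $c$ supported off $\mathcal B$. Here $C_1=121$ and $P_V$ is the orthogonal projection onto $V$.
- (G3) For $x\in\bigoplus_l\mathbb R^{n_l}$ and $\hat w^i=(\sqrt{n_l}\,u_l^i)_l$: $\ \frac12|x|^2\le\frac1N\sum_i\langle\hat w^i,x\rangle^2\le2|x|^2$ and $\frac1N\sum_i\langle\hat w^i,x\rangle^4\le4|x|^4$.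

(G1) says that $G_l$ is bounded on sparse vectors although its norm is large. (G2) says that a low-dimensional subspace captures only the expected proportion of $G_lc$, once a few columns are removed. (G3) says that the $N$ columns, stacked over the levels, have the second and fourth moments of a Gaussian vector up to constants.

*Proof.* Take all entries independent, those of $G_l$ being $N(0,1/n_l)$. We bound failure probabilities, writing $n=n_l\ge2^{32}$, $G=G_l$, and so on. Recall that the unit sphere of $\mathbb R^d$ has an $\epsilon$-net inside itself with at most $(1+2/\epsilon)^d$ points, and that a linear map bounded by $\tau$ on such a net is bounded by $\tau/(1-\epsilon)$ on the sphere. There are at most $N^\kappa$ nonempty subsets of $[N]$ of size at most $\kappa$.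

**(G1).** For a unit vector $c$, $n|Gc|^2$ has the $\chi_n^2$ law, and the Chernoff bounds give $P(|Gc|>\frac32)\le e^{-0.21n}$ and $P(|u^i|<\frac12)\le e^{-0.31n}$. On each coordinate sphere use a $\frac14$-net of size at most $9^\kappa$; the bound $\frac32$ on the net gives $\frac32/(1-\frac14)=2$ on the sphere. By (11) the failure probability is at most $(9N)^\kappa e^{-0.21n}+Ne^{-0.31n}\le2e^{n^{3/4}-0.21n}\le2e^{-n/5}$, since $n^{3/4}\le n/256$.

**(G2).** Suppose (G1) holds and (G2) fails for $V$, with orthonormal basis $v_1,\dots,v_r$. We find greedily $n^2$ disjointly supported $\kappa$-sparse unit vectors $c_j$ with $|P_VGc_j|>11\sqrt{r/n}$: before each step the union of the supports already used has size at most $n^2\kappa\le n^3$, so it is not a valid $\mathcal B$, and a new $c_j$ exists off it.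

To take a union bound, discretize $V$ and the $c_j$. Let $\Theta$ be a $\frac1n$-net of the unit sphere of $\mathbb R^n$ contained in the sphere, $|\Theta|\le(3n)^n$. Choose $v_a'\in\Theta$ with $|v_a-v_a'|\le\frac1n$, and let $Q,Q':\mathbb R^n\to\mathbb R^r$ have rows $v_a$ and $v_a'$. Then $|Qy|=|P_Vy|$, $\|Q-Q'\|\le\sqrt r/n$ and $\|Q'\|\le2$. By (G1), $|Gc_j|\le2$, so $|Q'Gc_j|\ge11\sqrt{r/n}-2\sqrt r/n\ge10\sqrt{r/n}$. Hence some $c_j'$ in a fixed $\frac12$-net (of size at most $5^\kappa$) of the unit sphere on $\mathrm{supp}\,c_j$ has $|Q'Gc_j'|\ge5\sqrt{r/n}$.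

For a fixed unit $c'$, $Q'Gc'$ is distributed as $n^{-1/2}Q'g$ with $g$ standard Gaussian in $\mathbb R^n$. Here $\mathbb E|Q'g|\le\|Q'\|_{HS}=\sqrt r$, and $g\mapsto|Q'g|$ has Lipschitz constant at most $2$, so Gaussian concentration gives $P(|Q'g|\ge5\sqrt r)\le e^{-(4\sqrt r)^2/8}=e^{-2r}$. For fixed $c_j'$ with disjoint supports these events are independent, since they involve different columns. There are at most $(3n)^{nr}$ choices of $Q'$ and, for each $j\le n^2$, at most $N^\kappa5^\kappa\le(10N)^\kappa$ choices of support and net point. By (11), the probability that (G1) holds and (G2) fails for this $r$ is at most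
$$\exp\big(nr\ln(3n)+n^2\kappa\ln(10N)-2rn^2\big)\le\exp\big(-r(n^2-n\ln(3n))\big)\le e^{-n}.$$

**(G3).** The $\hat w^i$ are i.i.d. standard Gaussian vectors in $\mathbb R^D$, $D=\sum n_l\le2n_L$. The mean of $N$ i.i.d. vectors in a Hilbert space deviates from its expectation with second moment at most $\frac1N$ times the second moment of one vector. So the Hilbert–Schmidt norm of $\frac1N\sum(\hat w^i)^{\otimes4}-\mathbb E(\hat w^1)^{\otimes4}$ has second moment at most $\mathbb E|\hat w^1|^8/N\le105D^4/N\le1680n_L^{-2}$, using $\mathbb E|\hat w^1|^8=D(D+2)(D+4)(D+6)$. That of $\frac1N\sum\hat w^i\otimes\hat w^i-I$ has second moment at most $\mathbb E|\hat w^1|^4/N\le3D^2/N\le12n_L^{-4}$. By Chebyshev the norms are at most $1$ and $\frac12$, respectively, off an event of probability at most $1680n_L^{-2}+48n_L^{-4}$. Pairing with $x^{\otimes4}$ and $x\otimes x$, and using $\mathbb E\langle\hat w^1,x\rangle^4=3|x|^4$, gives (G3).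

**Sum of failures.** Level $l$ contributes at most $2e^{-n_l/5}+2e^{-n_l}\le4e^{-n_l/5}$, and $n_l\ge2^{32}l$; so all levels together contribute less than $\frac14$. The failure of (G3) contributes less than $\frac14$. The total is less than $1$. $\square$

**Groups of levels.** Let $\Lambda_1=1$ and $\Lambda_{k+1}=\Lambda_k16^{\Lambda_k}$. For each $k$ fix the data of Lemma 12 with $L=\Lambda_k$ ("group $k$", with $N=N_k$), and concatenate all levels of all groups to one sequence $s=1,2,\dots$. Let $S_k$ be the set of levels of group $k$, so $|S_k|=\Lambda_k$, and write $n_s,\kappa_s,r_s,m_s,G_s,u_s^i$ for the data at level $s$. The last level of group $k$ has $n=2^{32\Lambda_k16^{\Lambda_k-1}}$ and the first level of group $k+1$ has $n=2^{32\Lambda_k16^{\Lambda_k}}$. So $n_{s+1}=n_s^{16}$ for *all* $s$, with $n_1=2^{32}$. Hence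
$$m_s<\kappa_{s+1},\qquad\sum_{s'<s}n_{s'}\le2n_s^{1/16}\le r_s,\qquad\sum_sn_s^{-1/8}\le\tfrac18,\qquad\sum_s8n_s^{-2}\le1.\tag{12}$$
Indeed $m_s=n_s^6<n_s^8=\kappa_{s+1}$, and the two series are $2^{-4}+2^{-64}+\cdots$ and $8(2^{-64}+\cdots)$. Also $2r_s\le n_s$.

## 9. The space $X$ and its failure of cotype 2

Fix $p\in(2,\infty)$. Let $\mathcal C$ be the set of families $\eta=(\eta_i^{(s)})$, indexed by all $k$, $s\in S_k$, $i\in[N_k]$, such that, with $\eta_i=(\eta_i^{(s)})_{s\in S_k}\in\ell_p(S_k)$ and $\eta^{(s)}=(\eta_i^{(s)})_i\in\mathbb R^{N_k}$,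
$$\sum_k\sum_{i\in[N_k]}\|\eta_i\|_p^2\le1,\qquad\eta^{(s)}\text{ is }\kappa_s\text{-sparse for every }s.$$
The index $i$ always runs within its group; different groups have different index sets. The set $\mathcal C$ is symmetric, closed under replacing any set of entries by $0$, and $|\eta^{(s)}|\le1$ for $\eta\in\mathcal C$ because $|\eta_i^{(s)}|\le\|\eta_i\|_p$. On finitely supported $x=(x_s)$, $x_s\in\mathbb R^{n_s}$, put
$$\rho(x)=\sup_{\eta\in\mathcal C}\sum_s\langle G_s\eta^{(s)},x_s\rangle,\qquad|x|^2=\sum|x_s|^2,\qquad\|x\|=\max(|x|,\rho(x)).$$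
By (G1), $\rho(x)\le2\sum|x_s|<\infty$. Let $X_{00}$ be this normed space and $X$ its completion, which is separable.

**Proposition 13.** There are $c,c'>0$ such that for every $k$ the cotype-2 constant of $X$ on $N_k$ vectors is at least $c\Lambda_k^{1/2-1/p}\ge c'(\ln\ln N_k)^{1/2-1/p}$. In particular $X$ does not have cotype 2.

*Proof.* Write $L=\Lambda_k$, $N=N_k$, and let $x_i=(u_s^i)_{s\in S_k}$ for $i\le N$, zero at the other levels.

**Lower bound for the norms.** The family with $\eta_i=(L^{-1/p})_{s\in S_k}$ for one single $i$, and zero otherwise, lies in $\mathcal C$. So by (G1) $\|x_i\|\ge L^{-1/p}\sum_{s\in S_k}|u_s^i|^2\ge\frac14L^{1-1/p}$, and $\sum_i\|x_i\|^2\ge\frac1{16}NL^{2-2/p}$.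

**Reduction of the average to a standard Gaussian vector.** Let $\Gamma=\sum g_ix_i$. By (3),
$$\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|^2\le\tfrac\pi2\mathbb E\|\Gamma\|^2\le\tfrac\pi2\big(\mathbb E|\Gamma|^2+\mathbb E\rho(\Gamma)^2\big).$$
By (G1), $\mathbb E|\Gamma|^2=\sum|x_i|^2\le4LN$. By (G3) applied to $(n_s^{-1/2}x_s)_{s\in S_k}$,
$$\sum_i\Big(\sum_{s\in S_k}\langle u_s^i,x_s\rangle\Big)^2\le2N\sum_{s\in S_k}n_s^{-1}|x_s|^2,$$
that is, $\mathrm{Cov}(\Gamma)\le2N\bigoplus_{s\in S_k}n_s^{-1}I$. Let $\Gamma'=(n_s^{-1/2}g_s)_{s\in S_k}$ with independent standard Gaussian $g_s\in\mathbb R^{n_s}$. Then $\sqrt{2N}\,\Gamma'$ is distributed as $\Gamma$ plus an independent centered Gaussian vector, so Jensen gives $\mathbb E\rho(\Gamma)^2\le2N\,\mathbb E\rho(\Gamma')^2$.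

**Sparse functionals hardly see $\Gamma'$.** As $|\eta^{(s)}|\le1$ for $\eta\in\mathcal C$,
$$\rho(\Gamma')\le\sum_{s\in S_k}\sup\{\langle G_sc,n_s^{-1/2}g_s\rangle:\ c\ \ \kappa_s\text{-sparse},\ |c|\le1\}.$$
Using $\frac12$-nets on the coordinate spheres, the $s$-th supremum is at most twice the maximum of $\langle G_sc,n_s^{-1/2}g_s\rangle$ over at most $(10N)^{\kappa_s}$ unit vectors $c$. Each of these is a centered Gaussian variable of standard deviation $n_s^{-1/2}|G_sc|\le2n_s^{-1/2}$. For standard Gaussians $g_1,\dots,g_M$, not necessarily independent, $\mathbb Ee^{g_i^2/4}=\sqrt2$, so Jensen gives $\mathbb E\max_{i\le M}g_i^2\le4\ln(\sqrt2M)\le4(1+\ln M)$. By (11), the $L_2$-norm of the $s$-th supremum is at most $8n_s^{-1/2}(1+n_s^{3/4})^{1/2}\le12n_s^{-1/8}$. By (12) the sum over $s$ is at most $2$. So $\mathbb E\rho(\Gamma)^2\le8N$, $\mathbb E\|\Gamma\|^2\le12LN$, and $\mathbb E\|\sum\varepsilon_ix_i\|^2\le6\pi LN$.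

**Comparison.** The square of the cotype-2 constant on $N$ vectors is at least $\frac1{16}NL^{2-2/p}/(6\pi LN)$, so the first bound holds with $c=(96\pi)^{-1/2}$. Moreover $\ln\ln N_k=\ln(192\ln2\cdot\Lambda_k)+(\Lambda_k-1)\ln16\le8\Lambda_k$, which is true for $\Lambda_k=1$ and remains true when $\Lambda_k$ grows by $1$, since the left side grows by at most $\ln2+\ln16<8$. This gives the second bound, and $\Lambda_k\to\infty$. $\square$

**A system that sees these vectors.** Why might $X$ still have (Q)? For the vectors $x_1,\dots,x_N$ just used, Gaussians give $\mathbb E\|\Gamma\|^2\le12LN$. A correlated system does better. Let $\mathcal T=\frac1N\sum_j\hat w^j\otimes\hat w^j$ on $\bigoplus_{s\in S_k}\mathbb R^{n_s}$, so $\frac12I\le\mathcal T\le2I$ by (G3). Let $i$ be uniform in $[N]$ and $\xi_j=N^{-1/2}\langle\hat w^j,\mathcal T^{-1}\hat w^i\rangle$. The level-$s$ component of $\sum_j\xi_jx_j$ is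
$$N^{-1/2}\sum_j\langle\hat w^j,\mathcal T^{-1}\hat w^i\rangle n_s^{-1/2}\hat w_s^j=N^{1/2}n_s^{-1/2}(\mathcal T\mathcal T^{-1}\hat w^i)_s=N^{1/2}u_s^i,$$
so $\sum_j\xi_jx_j=N^{1/2}x_i$, and $\mathbb E\|\sum\xi_jx_j\|\ge\frac14N^{1/2}L^{1-1/p}$. The fourth moments are under control: with $q=N^{-1/2}\sum h_j\hat w^j$, (G3) gives $\|\sum h_j\xi_j\|_4=\|\langle\hat w^i,\mathcal T^{-1}q\rangle\|_4\le4^{1/4}|\mathcal T^{-1}q|\le\sqrt2\cdot\sqrt2\,|\mathcal T^{-1/2}q|\le2|h|$. The last step holds because, with $Wy=(N^{-1/2}\langle\hat w^j,y\rangle)_j$, we have $q=W^*h$ and $W^*W=\mathcal T$, so $W\mathcal T^{-1}W^*$ is an orthogonal projection. By Lemma 6 with $B=2$ an admissible system sees the coherent size of the $x_i$. Picking a random index $i$ and correcting by an inverse covariance is what we do in general.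

## 10. Property (Q) for $X$

**Proposition 14.** $X$ has $(Q_C)$ for some $C=C(p)$.

*Proof.* **Reduction to $X_{00}$.** Suppose $X_{00}$ has the property with $C\ge1$. Let $y_j\in X$ with $a=(\sum\|y_j\|^2)^{1/2}>0$, and choose $y_j'\in X_{00}$ with $\sum\|y_j-y_j'\|\le\epsilon a$, $\epsilon=\frac1{4C}$. Since $\mathbb E|\xi_j|\le1$, the system for $(y_j')$ gives $\mathbb E\|\sum\xi_jy_j\|\ge(1-\epsilon)a/C-\epsilon a\ge a/(2C)$.

**Norming functionals.** Let $y_1,\dots,y_m\in X_{00}$, not all zero, be supported in levels $s\le\sigma$, where $\sigma$ is the last level of a group. Put $H=\bigoplus_{s\le\sigma}\mathbb R^{n_s}$ and $\mathbb G\eta=(G_s\eta^{(s)})_{s\le\sigma}\in H$. Put $a=(\sum\|y_j\|^2)^{1/2}$ and $\alpha_j=\|y_j\|/a$, so $\sum\alpha_j^2=1$.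

- If $y_j=0$, put $h_j^0=0$, $\eta_j=0$.
- If $\|y_j\|=|y_j|>0$, put $h_j^0=y_j/|y_j|$, $\eta_j=0$.
- Otherwise $\|y_j\|=\rho(y_j)$; put $h_j^0=0$ and choose $\eta_j\in\mathcal C$, supported in levels $\le\sigma$, with $\langle\mathbb G\eta_j,y_j\rangle\ge\frac12\|y_j\|$.

Since $\sum\alpha_j\|y_j\|=a$,
$$\tfrac a2\le\sum_j\alpha_j\langle h_j^0+\mathbb G\eta_j,y_j\rangle.\tag{13}$$

**Decomposition of the $\eta_j$.** The purpose is to separate entries for which Gaussians work from entries for which a random index works. For each $k$ and $i\in[N_k]$ let $d_i=\sum_j\alpha_j^2\|\eta_{j,i}\|_p^2$, the total use of index $i$; then $\sum_{k,i}d_i\le1$. For $s\in S_k$ call $(i,s)$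

- *low* if $d_i\ge1/\kappa_s$,
- *exceptional* if $1/m_s\le d_i<1/\kappa_s$,
- *spread* if $d_i<1/m_s$.

Correspondingly $\eta_j=\eta_j^{low}+\eta_j^{exc}+\eta_j^{spr}$. For each $s$ at most $\kappa_s$ indices $i$ are low, because $\sum d_i\le1$. As $m_s<\kappa_{s+1}$, the intervals $[1/m_s,1/\kappa_s)$ are disjoint, so each $i$ is exceptional for at most one $s$. With only one level per index the $\ell_p$-norm dominates the $\ell_2$-norm, and by (G1)
$$|\mathbb G\eta_j^{exc}|^2\le4\sum_i\sum_s|\eta_{j,i}^{(s),exc}|^2\le4\sum_i\|\eta_{j,i}\|_p^2\le4.\tag{14}$$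

**Spread part: traces on subspaces.** The aim is to remove from the spread part a piece that is small in Euclidean norm, so that the rest has a well-behaved covariance. For $s\le\sigma$ put $z_s^j=G_s\eta_j^{(s),spr}$, $A_s=\sum_j\alpha_j^2z_s^j\otimes z_s^j$ and $v_s=\sum_j\alpha_j^2|\eta_j^{(s)}|^2\le1$. Let $V\subset\mathbb R^{n_s}$ have dimension $r\in\{r_s,2r_s\}$, and let $\mathcal B$ be as in (G2). Split $\eta_j^{(s),spr}$ into its parts on $\mathcal B^c$ and $\mathcal B$, with $|P_V(x+y)|^2\le2|P_Vx|^2+2|P_Vy|^2$. Use (G2) for the first part. For the second use (G1) and $\sum_j\alpha_j^2|\eta_{j,i}^{(s),spr}|^2\le1/m_s$ for every $i$, which is the definition of spread: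
$$\mathrm{tr}(P_VA_s)=\sum_j\alpha_j^2|P_Vz_s^j|^2\le2C_1\frac r{n_s}v_s+8\frac{|\mathcal B|}{m_s}\le2C_1\frac r{n_s}v_s+8n_s^{-3}.\tag{15}$$

**Spread part: the subspaces to remove.** Let $V_s^1$ be spanned by orthonormal eigenvectors for the $r_s$ largest eigenvalues of $A_s$. By (15) with $V=V_s^1$, the $(r_s+1)$-st eigenvalue is at most the average $\mathrm{tr}(P_{V_s^1}A_s)/r_s\le w_s/n_s$, where
$$w_s:=2C_1v_s+8n_s^{-2}>0.$$
To destroy correlations between levels, let $V_s^2$ be the span of all vectors $\sum_j\alpha_j^2\langle x,z_{s'}^j\rangle z_s^j$ with $s'<s$, $x\in\mathbb R^{n_{s'}}$. By (12), $\dim V_s^2\le\sum_{s'<s}n_{s'}\le r_s$. Let $V_s\supset V_s^1+V_s^2$ have dimension $2r_s\le n_s$. Put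
$$t_j^b=(P_{V_s}z_s^j)_{s\le\sigma},\qquad t_j^g=((I-P_{V_s})z_s^j)_{s\le\sigma},\qquad\mathbb G\eta_j^{spr}=t_j^b+t_j^g.$$
The removed part is small: by (15) with $r=2r_s$, $v_s\le1$, $r_s/n_s=n_s^{-1/8}$ and (12),
$$\sum_j\alpha_j^2|t_j^b|^2=\sum_{s\le\sigma}\mathrm{tr}(P_{V_s}A_s)\le\sum_s(4C_1n_s^{-1/8}+8n_s^{-3})\le\tfrac{484}8+1\le62.\tag{16}$$

**Spread part: covariance of what remains.** For $s'<s$ and $x\in\mathbb R^{n_{s'}}$,
$$\sum_j\alpha_j^2\langle x,(I-P_{V_{s'}})z_{s'}^j\rangle(I-P_{V_s})z_s^j=(I-P_{V_s})\sum_j\alpha_j^2\langle(I-P_{V_{s'}})x,z_{s'}^j\rangle z_s^j=0,$$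
because the last sum lies in $V_s^2\subset V_s$. So the off-diagonal blocks of $\sum_j\alpha_j^2t_j^g\otimes t_j^g$ vanish. Its $s$-th diagonal block is $(I-P_{V_s})A_s(I-P_{V_s})\le\frac{w_s}{n_s}I$, because $V_s\supset V_s^1$. Hence
$$\sum_j\alpha_j^2\,t_j^g\otimes t_j^g\ \le\ \bigoplus_{s\le\sigma}\frac{w_s}{n_s}I_{\mathbb R^{n_s}}.\tag{17}$$
The weights $w_s$ fit the set $\mathcal C$: since $v_s=\sum_i\sum_j\alpha_j^2|\eta_{j,i}^{(s)}|^2$, the triangle inequality in $\ell_{p/2}$ (here $p>2$) gives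
$$\sum_k\|(v_s)_{s\in S_k}\|_{p/2}\le\sum_k\sum_{i\in[N_k]}\sum_j\alpha_j^2\|\eta_{j,i}\|_p^2\le1,\qquad\sum_k\|(w_s)_{s\in S_k}\|_{p/2}\le2C_1+1=243,\tag{18}$$
over groups with levels $\le\sigma$; the last step uses (12).

**Three cases.** Put $h_j=h_j^0+\mathbb G\eta_j^{exc}+t_j^b$. By (14) and (16), $\sum_j\alpha_j^2|h_j|^2\le C_2:=3(1+4+62)=201$. By (13),
$$\tfrac a2\le\sum_j\alpha_j\langle h_j,y_j\rangle+\sum_j\alpha_j\langle\mathbb G\eta_j^{low},y_j\rangle+\sum_j\alpha_j\langle t_j^g,y_j\rangle,$$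
so at least one of the three sums is at least $a/6$. In each case we exhibit an admissible system.

**Case 1: first sum $\ge a/6$ (Euclidean part).** By Cauchy–Schwarz, $a/6\le C_2^{1/2}(\sum|y_j|^2)^{1/2}$. Take Gaussians $g_j$. In an orthonormal basis $(e_l)$ of $H$ diagonalizing the covariance, $\sum g_jy_j=\sum_l\varsigma_lg_l'e_l$ with standard Gaussian $g_l'$ and $\sum\varsigma_l^2=\sum|y_j|^2$. So $\mathbb E|\sum g_jy_j|\ge|(\mathbb E|\varsigma_lg_l'|)_l|=\sqrt{2/\pi}\,(\sum|y_j|^2)^{1/2}$. Hence $a\le6\sqrt{201}\,\sqrt{\pi/2}\;\mathbb E\|\sum g_jy_j\|$.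

**Case 2: second sum $\ge a/6$ (low part).** The low indices form a set of size at most $\kappa_s$ at each level, so Gaussian combinations stay sparse. Take Gaussians $g_j$ and put $\zeta=\sum_jg_j\alpha_j\eta_j^{low}$. With $c_p=(\mathbb E|g_1|^p)^{1/p}$, which is finite since $p<\infty$,
$$\mathbb E\|\zeta_i\|_p^2\le(\mathbb E\|\zeta_i\|_p^p)^{2/p}=c_p^2\Big\|\Big(\sum_j\alpha_j^2|\eta_{j,i}^{low}|^2\Big)^{1/2}\Big\|_p^2\le c_p^2\sum_j\alpha_j^2\|\eta_{j,i}\|_p^2=c_p^2d_i,$$
the last inequality being the triangle inequality in $\ell_{p/2}$. So $R:=(\sum_{k,i}\|\zeta_i\|_p^2)^{1/2}$ satisfies $\mathbb ER^2\le c_p^2$. Each $\zeta^{(s)}$ is $\kappa_s$-sparse, hence $\zeta\in R\,\mathcal C$. Therefore, by $\mathbb Eg_ig_j=\delta_{ij}$, Cauchy–Schwarz and (4),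
$$\tfrac a6\le\mathbb E\Big\langle\mathbb G\zeta,\sum g_jy_j\Big\rangle\le\mathbb E\Big[R\,\rho\Big(\sum g_jy_j\Big)\Big]\le c_p\Big(\mathbb E\Big\|\sum g_jy_j\Big\|^2\Big)^{1/2}\le c_p\big(1+\tfrac\pi2\big)^{1/2}\mathbb E\Big\|\sum g_jy_j\Big\|.$$

(If sparsity were dropped from the definition of $\mathcal C$, this argument would apply to the whole of $\eta_j$. Together with Case 1 for $h_j^0$ it would show $\mathbb E\|\sum g_jy_j\|\ge c\,a$ for all families, with $c=c(p)>0$. For the vectors of Proposition 13, whose norms would still be at least $\frac14L^{1-1/p}$, this rules out $\mathbb E\|\Gamma\|^2\le12LN$ once $L$ is large. So for dense $\eta$ Gaussian sums are the right systems, but cotype 2 is not violated by these vectors.)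

**Case 3: third sum $\ge a/6$ (spread part).** *The random functional $F$.* For each group $k$ with levels $\le\sigma$ let $i_k$ be uniform in $[N_k]$ and $\varepsilon_k$ a random sign, all independent. Let $F=(F_s)_{s\le\sigma}$, $F_s=\varepsilon_k\sqrt{w_s}\,u_s^{i_k}$ for $s\in S_k$. Then $F=\mathbb G\eta^F$, where in each group $\eta^F$ has the single nonzero index $i_k$ with $\eta^F_{i_k}=(\varepsilon_k\sqrt{w_s})_{s\in S_k}$. So each $\eta^{F,(s)}$ is 1-sparse, and $\sum_{k,i}\|\eta_i^F\|_p^2=\sum_k\|(w_s)_{s\in S_k}\|_{p/2}\le243$ by (18). As $243\le16^2$, $\langle F,x\rangle\le16\rho(x)$ surely, for all $x\in H$.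

*Moments of $F$.* Let $x\in H$, $b_k=\sum_{s\in S_k}\frac{w_s}{n_s}|x_s|^2$ and $X_k=\sum_{s\in S_k}\sqrt{w_s}\langle u_s^{i_k},x_s\rangle$. (G3), applied to $(\sqrt{w_s/n_s}\,x_s)_{s\in S_k}$, gives $\frac12b_k\le\mathbb EX_k^2\le2b_k$ and $\mathbb EX_k^4\le4b_k^2$. Since $\langle F,x\rangle=\sum_k\varepsilon_kX_k$ with independent terms and signs,
$$\mathbb E\langle F,x\rangle^2=\sum_k\mathbb EX_k^2\ge\tfrac12\sum_{s\le\sigma}\tfrac{w_s}{n_s}|x_s|^2,$$
$$\mathbb E\langle F,x\rangle^4=\sum_k\mathbb EX_k^4+3\sum_{k\ne l}\mathbb EX_k^2\,\mathbb EX_l^2\le4\sum_kb_k^2+12\sum_{k\ne l}b_kb_l\le12\Big(\sum_kb_k\Big)^2\le48(\mathbb E\langle F,x\rangle^2)^2.$$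
As $48\le3^4$, $\|\langle F,x\rangle\|_4\le3\|\langle F,x\rangle\|_2$. The covariance $\Sigma_F:=\mathbb E\,F\otimes F$ satisfies $\Sigma_F\ge\frac12\bigoplus\frac{w_s}{n_s}I$, so it is invertible on $H$ because all $w_s>0$.

*The system.* Define $U:\mathbb R^m\to H$, $Ue_j=\alpha_jt_j^g$. By (17), $UU^*=\sum\alpha_j^2t_j^g\otimes t_j^g\le2\Sigma_F$, so $\|\Sigma_F^{-1/2}U\|\le\sqrt2$. Put $\xi=U^*\Sigma_F^{-1}F$, that is, $\xi_j=\langle F,\Sigma_F^{-1}Ue_j\rangle$. Then $\mathbb E\,\xi_jF=\Sigma_F\Sigma_F^{-1}Ue_j=\alpha_jt_j^g$, and for $h\in\mathbb R^m$,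
$$\|\langle\xi,h\rangle\|_4=\|\langle F,\Sigma_F^{-1}Uh\rangle\|_4\le3\|\langle F,\Sigma_F^{-1}Uh\rangle\|_2=3|\Sigma_F^{-1/2}Uh|\le3\sqrt2|h|\le5|h|.$$
Consequently
$$\tfrac a6\le\sum_j\alpha_j\langle t_j^g,y_j\rangle=\mathbb E\Big\langle F,\sum\xi_jy_j\Big\rangle\le16\,\mathbb E\,\rho\Big(\sum\xi_jy_j\Big)\le16\,\mathbb E\Big\|\sum\xi_jy_j\Big\|.$$
Lemma 6 with $B=5$ yields an admissible system $\xi'$ with $a\le480\,\mathbb E\|\sum\xi_j'y_j\|$.

In all cases $a\le C\,\mathbb E\|\cdot\|$ for an admissible system, with $C$ depending only on $p$. $\square$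

## 11. The GT space containing $X$, over $\mathbb R$ and over $\mathbb C$

**Proof of Theorem 4.** Fix $p\in(2,\infty)$. The space $X$ is separable, has (Q) by Proposition 14, and by Proposition 13 its cotype-2 constant on $N_k$ vectors is at least $c'(\ln\ln N_k)^{1/2-1/p}$ for every $k$. By Proposition 11, $X$ embeds isometrically into a separable GT space $Y$. The cotype-2 constant of $Y$ on $N$ vectors is at least that of its subspace $X$. So $Y$ has the stated lower bound for the infinitely many $N=N_k$, and it does not have cotype 2. $\square$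

**Complex scalars.** Let $Y$ be the real space of Theorem 4 and $Y_{\mathbb C}=\{y+iz:y,z\in Y\}$ with the norm $\|y+iz\|=\sup_\phi\|y\cos\phi+z\sin\phi\|$. It is a complex norm: multiplication by $e^{it}$ turns $y\cos\phi+z\sin\phi$ into $y\cos(\phi-t)+z\sin(\phi-t)$. We check that $Y_{\mathbb C}$ is a GT space.

Let $u:Y_{\mathbb C}\to\ell_2(\mathbb C)$ be bounded and complex linear. Its restriction to $Y$ is a bounded real-linear operator into a separable real Hilbert space, so it is 1-summing with some constant $C$. Each $y^*$ in the unit ball of $Y^*$ extends to $y^*_{\mathbb C}(y+iz)=y^*(y)+iy^*(z)$, which has norm at most $1$ since $|y^*(y)+iy^*(z)|=\sup_\phi y^*(y\cos\phi+z\sin\phi)$. Also $|y^*(y)|,|y^*(z)|\le|y^*_{\mathbb C}(y+iz)|$. Hence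
$$\sum\|u(y_j+iz_j)\|\le\sum\|uy_j\|+\sum\|uz_j\|\le2C\sup_{\|f\|\le1}\sum|f(y_j+iz_j)|,$$
where $f$ runs over the unit ball of $(Y_{\mathbb C})^*$. So $Y_{\mathbb C}$ is a GT space. It contains $Y$ isometrically as a real subspace, and the definition of cotype 2 involves only real signs, so $Y_{\mathbb C}$ does not have cotype 2. Over $\mathbb R$ and over $\mathbb C$, a GT space need not have cotype 2, although by Theorem 3 it has cotype $q$ for all $q>2$. $\square$
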